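# Permanents of positive semidefinite matrices and products of inner products on a sphere

**Theorem 1.** Let $A$ be an $n\times n$ Hermitian positive semidefinite matrix. Write $A=V^*V$, where $V$ is a complex $d\times n$ matrix ($d\ge 1$) with columns $v_1,\dots,v_n\in\mathbb C^d$, and put
$$v(A)=\max_{x\in\mathbb C^d,\ \|x\|=\sqrt n}\ \prod_{i=1}^n|\langle v_i,x\rangle|^2 .$$
Then
$$\operatorname{per}(A)\le v(A).$$
Equality holds if and only if $A$ is diagonal or some $A_{ii}=0$ (in the latter case both sides are $0$).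

Here $\operatorname{per}(A)=\sum_{\sigma\in S_n}\prod_{i=1}^nA_{i,\sigma(i)}$ is the permanent. The inner product is $\langle v,x\rangle=v^*x$, linear in $x$, so $A_{ij}=v_i^*v_j=\langle v_i,v_j\rangle$.

The question comes from "Theory Lunch Talk", https://github.com/yuanchenyang/personal-website, where the conjecture is the two-sided chain
$$\frac{n!}{n^n}\,v(A)\le\operatorname{per}(A)\le v(A).$$
The left inequality is known for every such $A$, and we do not prove it here. Theorem 1 supplies the right one, so the conjecture is true. In the last two sections we prove a stronger statement (Theorem 2) that gives a better constant when vectors are repeated (Corollary 3).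

## What $v(A)$ measures, and small matrices

We are given $n$ vectors and a budget $\|x\|^2=n$. The number $v(A)$ is the largest product $\prod|\langle v_i,x\rangle|^2$ that one $x$ can achieve. The permanent is a sum of $n!$ complex terms, with possible cancellation. The theorem says that one well-chosen $x$ dominates that sum.

**$v(A)$ depends only on $A$.** We claim
$$v(A)=\max\Bigl\{\prod_i|(A\zeta)_i|^2:\ \zeta\in\mathbb C^n,\ \zeta^*A\zeta\le n\Bigr\},$$
and the right side involves no $V$. Write $x=V\zeta+x'$ with $x'$ orthogonal to the column space of $V$. Then $\langle v_i,x\rangle=v_i^*V\zeta=(A\zeta)_i$ and $\|x\|^2=\zeta^*A\zeta+\|x'\|^2$. So every value on the sphere $\|x\|^2=n$ occurs on the right. Conversely, take $\zeta$ with $t=\zeta^*A\zeta\le n$ and a nonzero product. Then $V\zeta\ne0$, so $t>0$, and $x=\sqrt{n/t}\,V\zeta$ lies on the sphere with a product at least as large. This also shows that the right-hand maximum is attained.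

**Size one.** For $A=(a)$ both sides equal $a$.

**Diagonal matrices.** Let $A=\operatorname{diag}(a_1,\dots,a_n)$ and $v_i=\sqrt{a_i}\,e_i$. Then $v(A)=\prod a_i\cdot\max_{\sum|x_i|^2=n}\prod|x_i|^2=\prod a_i$ by AM–GM, and this is $\operatorname{per}(A)$.

**All-ones matrix.** Take $v_i=1\in\mathbb C$ and $|x|=\sqrt n$. Then $v=n^n$, while $\operatorname{per}=n!$. So the left inequality of the chain is an equality here, and the right one is an equality for $A=I$: both constants in the chain are optimal.

**Size two.** Let $A=\begin{pmatrix}a&b\\ \bar b&c\end{pmatrix}$ with $a,c>0$, and put $t=|b|/\sqrt{ac}\le1$. Let $u_1,u_2$ be the normalized vectors, so $|\langle u_1,u_2\rangle|=t$. For a unit vector $x$, multiply $u_1,u_2$ by phases so that both $\langle u_i,x\rangle\ge0$. Then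
$$|\langle u_1,x\rangle||\langle u_2,x\rangle|\le\Bigl(\tfrac12\langle u_1+u_2,x\rangle\Bigr)^2\le\tfrac14\|u_1+u_2\|^2\le\tfrac{1+t}2 .$$
If instead we choose phases with $\langle u_1,u_2\rangle=t$ and take $x=(u_1+u_2)/\|u_1+u_2\|$, then both inner products are $(1+t)/\sqrt{2+2t}$ and the value $(1+t)/2$ is attained. Rescaling to $\|x\|^2=2$ gives
$$v(A)=ac(1+t)^2=(\sqrt{ac}+|b|)^2,\qquad \operatorname{per}(A)=ac+|b|^2 .$$
So $v-\operatorname{per}=2\sqrt{ac}\,|b|$, which vanishes exactly when $b=0$. If $a=0$ or $c=0$, both sides are $0$.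

**Three vectors at $120^\circ$.** Let $v_1,v_2,v_3\in\mathbb R^2$ be unit vectors at mutual angles $120^\circ$, so $A_{ii}=1$ and $A_{ij}=-\frac12$ for $i\ne j$. Then $\operatorname{per}(A)=1+3\cdot\frac14-2\cdot\frac18=\frac32$. Since $\sum_iv_iv_i^*=\frac32I$, AM–GM gives $\prod|\langle v_i,x\rangle|^2\le\bigl(\frac13\cdot\frac32\cdot3\bigr)^3=\frac{27}8$, with equality at $x=\sqrt{3/2}\,(1,i)$. So $v(A)=\frac{27}8$. The best $x$ here is not real.

## A mean over a torus, and fixed radii

Let
$$f(\zeta)=\prod_{i=1}^n\frac{(A\zeta)_i}{\zeta_i},\qquad \zeta\in(\mathbb C^*)^n .$$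
This is a Laurent polynomial. Its constant coefficient is the coefficient of $\zeta_1\cdots\zeta_n$ in $\prod_i\sum_jA_{ij}\zeta_j$. That coefficient is $\operatorname{per}(A)$, since we must pick from the factors $i=1,\dots,n$ each variable exactly once. Hence $\operatorname{per}(A)$ is the mean of $f$ over any torus $\{|\zeta_i|=r_i\}$. On the unit torus $\mathbb T^n$ this reads
$$\operatorname{per}(A)=\frac1{(2\pi i)^n}\int_{\mathbb T^n}f\,\frac{d\zeta_1}{\zeta_1}\wedge\cdots\wedge\frac{d\zeta_n}{\zeta_n}. \tag{1}$$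
With $x=V\zeta$ we have $(A\zeta)_i=\langle v_i,x\rangle$. The sensible first attempt is therefore to show $|f|\le v(A)$ at every point of a torus.

**The unit torus is not enough.** For $A=\begin{pmatrix}4&1\\1&1\end{pmatrix}$ we get $f(1,1)=5\cdot2=10$, but $v(A)=(2+1)^2=9$. One may object that the diagonal should first be normalized: replacing $A$ by $EAE$ with $E$ positive diagonal multiplies both $\operatorname{per}$ and $v$ by $\prod e_i^2$. That does not suffice either. Take $v_1=\frac1{\sqrt2}(1,1)$, $v_2=e_1$, $v_3=e_2$, so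
$$A=\begin{pmatrix}1&c&c\\c&1&0\\c&0&1\end{pmatrix},\qquad c=\tfrac1{\sqrt2}.$$
Here $f(1,1,1)=(1+\sqrt2)\bigl(1+\tfrac1{\sqrt2}\bigr)^2=\tfrac72+\tfrac52\sqrt2>7$. On the other hand, for $\|x\|^2=3$ we have $|x_1x_2|\le\frac32$ and $\frac12|x_1+x_2|^2\le3$, so $v(A)\le 3\cdot\frac94=\frac{27}4<7$. (Equality $v(A)=\frac{27}4$ holds, at $x_1=x_2=\sqrt{3/2}$.) The trouble is that $\|V\zeta\|^2=\zeta^*A\zeta$ is not $n$ on the torus, so $V\zeta$ is not a legitimate competitor in the definition of $v(A)$.

**Nonnegative entries: one rescaled torus suffices.** Suppose $A_{ij}\ge0$ for all $i,j$ and $A_{ii}>0$. Choose $r\in(0,\infty)^n$ with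
$$r_i(Ar)_i=1\quad\text{for all }i .$$
Such $r$ exists: minimize $r^TAr-2\sum\log r_i$, which is at least $\sum(A_{ii}r_i^2-2\log r_i)$ and so tends to $\infty$ at the boundary of $(0,\infty)^n$ and at infinity. At a critical point, $2(Ar)_i=2/r_i$. Put $x=Vr$. Two things happen at once:
$$\|x\|^2=r^TAr=\sum_ir_i(Ar)_i=n,\qquad \langle v_i,x\rangle=(Ar)_i=\frac1{r_i}.$$
So $f(r)=\prod r_i^{-2}=\prod|\langle v_i,x\rangle|^2\le v(A)$. The coefficients of $f$ are nonnegative, so $|f(\zeta)|\le f(r)$ on the torus of radii $r$, and $\operatorname{per}(A)\le v(A)$ follows. In the $3\times3$ example above, $r=\bigl(\frac1{\sqrt3},\sqrt{\frac23},\sqrt{\frac23}\bigr)$ works, and $f(r)=3\cdot\frac94=\frac{27}4=v(A)$ exactly.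

**Where this stops.** The last step, $|f(\zeta)|\le f(r)$, used that all entries are nonnegative. For general $A$ the triangle inequality gives only $|f(\zeta)|\le\prod_i\bigl(\sum_j|A_{ij}|r_j\bigr)/r_i$. For the three vectors at $120^\circ$, weighted AM–GM gives $r_1+\frac12r_2+\frac12r_3\ge2\,r_1^{1/2}r_2^{1/4}r_3^{1/4}$, and similarly for the other rows. So this bound is at least $8$ for every choice of $r$, while $v(A)=\frac{27}8$. The phases matter and the triangle inequality discards them.

## Radii that depend on the angles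

What worked for nonnegative $A$ was a choice of radii adapted to the single angle vector $\theta=0$. We now make the same choice at each $\theta$ separately. Write $\zeta_j=r_je^{i\theta_j}$ and $x=V\zeta$. We have
$$|f(\zeta)|=\prod_i\frac{|\langle v_i,x\rangle|}{r_i},$$
and we want two things: $\|x\|^2=n$, so that $\prod|\langle v_i,x\rangle|^2\le v(A)$; and $\frac1{r_i}\le|\langle v_i,x\rangle|$, that is, $|\bar\zeta_i(A\zeta)_i|\ge1$. Both follow from the $n$ real conditions
$$\operatorname{Re}\bigl(\bar\zeta_i(A\zeta)_i\bigr)=1\qquad(i=1,\dots,n) \tag{2}$$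
on the $n$ unknown radii. Indeed, the second is immediate, and $\|x\|^2=\sum_i\bar\zeta_i(A\zeta)_i$ is real, hence equals the sum of the real parts, which is $n$.

The price is that the new surface $\theta\mapsto\zeta(\theta)$ is no longer a torus with constant radii. Deforming the contour brings in a complex Jacobian determinant, and this must be controlled too. It turns out that its possible growth is matched by what we gave away in $|\bar\zeta_i(A\zeta)_i|\ge1$.

**The $2\times2$ case.** Let $A=\begin{pmatrix}1&t\\t&1\end{pmatrix}$, $0\le t<1$, and $\varphi=\theta_2-\theta_1$. The conditions (2) read $r_1^2+t\,r_1r_2\cos\varphi=1=r_2^2+t\,r_1r_2\cos\varphi$. So $r_1=r_2$ and $r_1^2=1/(1+t\cos\varphi)$: the radii do depend on the angles. Then $\bar\zeta_1(A\zeta)_1=r_1^2(1+te^{i\varphi})=1+is$ with $s=\frac{t\sin\varphi}{1+t\cos\varphi}$, and $\bar\zeta_2(A\zeta)_2=1-is$. With $\rho=\log r_1$, a function of $\varphi$, the Jacobian of $(\log r_1,\log r_2)$ in $(\theta_1,\theta_2)$ is $L=\rho'\begin{pmatrix}-1&1\\-1&1\end{pmatrix}$,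 and
$$\det(I-iL)=(1+i\rho')(1-i\rho')-(-i\rho')(i\rho')=1 .$$
Here $f=|1+te^{i\varphi}|^2$, whose mean over $\varphi$ is $1+t^2=\operatorname{per}(A)$.

**Singular matrices.** For $t=1$ and $\varphi=\pi$ the conditions are $r_1(r_1-r_2)=1$ and $r_2(r_2-r_1)=1$. They require both $r_1>r_2$ and $r_2>r_1$, so there is no solution. This is why we first pass to positive definite $A$, and why the equality case will need care.

## Two facts about determinants

For a matrix $B$ and $T\subseteq[n]=\{1,\dots,n\}$ let $B[T]$ be the submatrix with rows and columns in $T$, with $\det B[\emptyset]=1$.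

**Lemma A.** If $C=\operatorname{diag}(c_1,\dots,c_n)$, then $\det(I+CB)=\sum_{T\subseteq[n]}\prod_{i\in T}c_i\,\det B[T]$.

*Proof.* Column $j$ of $I+CB$ is $e_j$ plus column $j$ of $CB$. Expand by multilinearity in the columns. The term that uses the columns of $CB$ exactly for $j\in T$ is $\det\bigl((CB)[T]\bigr)=\prod_{i\in T}c_i\det B[T]$. $\square$

**Lemma B.** If $X,Y$ are Hermitian positive definite, then $\det\frac{X+Y}2\ge\sqrt{\det X\det Y}$, with equality only if $X=Y$.

*Proof.* Let $\mu_i>0$ be the eigenvalues of $X^{-1/2}YX^{-1/2}$. Dividing by $\det X$, the claim becomes $\prod\frac{1+\mu_i}2\ge\prod\sqrt{\mu_i}$, which is AM–GM in each factor. Equality forces all $\mu_i=1$, that is, $X=Y$. $\square$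

**Lemma C.** Let $W$ be Hermitian positive semidefinite, $P=\operatorname{Re}W$ its entrywise real part, $s_1,\dots,s_n$ real and $D=\operatorname{diag}(1+is_i)$. Then $\det(I+P)>0$ and
$$|\det(I+D^{-1}\overline W)|\le\det(I+W)\le\det(I+P).$$
If the second inequality is an equality, then $W$ is real.

*Proof.* The matrix $\overline W$ is positive semidefinite, since $y^*\overline Wy=\overline{\bar y^*W\bar y}\ge0$. So $P=\frac12(W+\overline W)\succeq0$ and $I+P\succ0$. The entries $c_i=(1+is_i)^{-1}$ of $D^{-1}$ satisfy $|c_i|\le1$, and $\det\overline W[T]\ge0$ for all $T$. Lemma A, used twice, gives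
$$|\det(I+D^{-1}\overline W)|\le\sum_T\det\overline W[T]=\det(I+\overline W)=\overline{\det(I+W)}=\det(I+W).$$
For the second inequality apply Lemma B to $X=I+W$ and $Y=I+\overline W$, whose mean is $I+P$ and whose determinants agree. Equality forces $W=\overline W$. $\square$

## Proof of the inequality $\operatorname{per}(A)\le v(A)$

**Step 1: reduction to $A\succ0$.** The purpose is to guarantee that the equations (2) are solvable at every $\theta$. Take $V=A^{1/2}$, so $v(A)=\max_{\|x\|=\sqrt n}\prod_i|(A^{1/2}x)_i|^2$. Let $A_\varepsilon=A+\varepsilon I$ with $\varepsilon>0$. Diagonalizing $A$ shows $A_\varepsilon^{1/2}\to A^{1/2}$ as $\varepsilon\to0$. So the functions being maximized converge uniformly on the sphere, and $v(A_\varepsilon)\to v(A)$. Also $\operatorname{per}(A_\varepsilon)\to\operatorname{per}(A)$. So it suffices to treat $A_\varepsilon$, and from here on in this section $A\succ0$.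

**Step 2: the radii exist, uniquely.** Let $M_\theta$ be the real symmetric matrix with entries $\operatorname{Re}(e^{-i\theta_i}A_{ij}e^{i\theta_j})$. For real $r$ and $\zeta_j=r_je^{i\theta_j}$,
$$r^TM_\theta r=\zeta^*A\zeta\ge\lambda_{\min}(A)|r|^2,\qquad r_i(M_\theta r)_i=\operatorname{Re}\bigl(\bar\zeta_i(A\zeta)_i\bigr).$$
Consider $g(r)=r^TM_\theta r-2\sum_i\log r_i$ on $(0,\infty)^n$. Its Hessian $2M_\theta+2\operatorname{diag}(r_i^{-2})$ is positive definite, so $g$ is strictly convex. Also $g(r)\ge\sum_i(\lambda_{\min}(A)r_i^2-2\log r_i)$, where each summand is bounded below and tends to $\infty$ as $r_i\to0$ or $r_i\to\infty$. So $g$ has a minimum, and by strict convexity exactly one critical point $r(\theta)$. Since $\partial g/\partial r_i=2(M_\theta r)_i-2/r_i$, it is characterized by $r_i(M_\theta r)_i=1$, that is, by (2). Write $r_i=e^{\rho_i}$, $\zeta_i(\theta)=e^{\rho_i(\theta)+i\theta_i}$, and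
$$\bar\zeta_i(A\zeta)_i=1+is_i,\qquad s_i=s_i(\theta)\in\mathbb R. \tag{3}$$

**Step 3: the radii are smooth in $\theta$, and their Jacobian.** We need this to deform the contour. Let $W_{ij}=\bar\zeta_iA_{ij}\zeta_j$. This is Hermitian positive semidefinite, since $y^*Wy=z^*Az$ with $z_i=\zeta_iy_i$. Write $W=P+iS$ with $P$ real symmetric and $S$ real antisymmetric; $P\succeq0$, as in the proof of Lemma C. By (3), $\sum_jW_{ij}=1+is_i$ at the chosen radii. For arbitrary $(\rho,\theta)$ put $G_i(\rho,\theta)=\operatorname{Re}\sum_jW_{ij}$, so that $\rho(\theta)$ is the unique solution of $G=(1,\dots,1)$. Since $W_{ij}=e^{\rho_i+\rho_j}e^{i(\theta_j-\theta_i)}A_{ij}$,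
$$\frac{\partial W_{ij}}{\partial\rho_k}=(\delta_{ik}+\delta_{jk})W_{ij},\qquad\frac{\partial W_{ij}}{\partial\theta_k}=i(\delta_{jk}-\delta_{ik})W_{ij}.$$
Sum over $j$ and take real parts at a point where (3) holds. The sums are $\delta_{ik}(1+is_i)+W_{ik}$ and $i\bigl(W_{ik}-\delta_{ik}(1+is_i)\bigr)$, so
$$\frac{\partial G_i}{\partial\rho_k}=\delta_{ik}+P_{ik},\qquad\frac{\partial G_i}{\partial\theta_k}=-(S_{ik}-\delta_{ik}s_i).$$
The matrix $I+P$ is positive definite. By the implicit function theorem there is, near each $(\rho(\theta_0),\theta_0)$, a smooth solution branch, and by uniqueness it coincides with $\rho(\theta)$. So $\rho$ is smooth, and it is $2\pi$-periodic in each $\theta_k$ because the equations are. Differentiating $G(\rho(\theta),\theta)=(1,\dots,1)$, with $\Delta=\operatorname{diag}(s_i)$ and $L=\partial\rho/\partial\theta$,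
$$(I+P)L-(S-\Delta)=0,\qquad\text{so}\qquad L=(I+P)^{-1}(S-\Delta). \tag{4}$$

**Step 4: moving the contour.** The purpose is to rewrite (1) as an integral over the surface $\theta\mapsto\zeta(\theta)$. Let $\omega=f\,\frac{d\zeta_1}{\zeta_1}\wedge\cdots\wedge\frac{d\zeta_n}{\zeta_n}=h\,d\zeta_1\wedge\cdots\wedge d\zeta_n$ with $h$ holomorphic on $(\mathbb C^*)^n$. Then $dh=\sum_k\frac{\partial h}{\partial\zeta_k}d\zeta_k$, and wedging with $d\zeta_1\wedge\cdots\wedge d\zeta_n$ gives $0$, so $d\omega=0$. The map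
$$H(\lambda,\theta)=\bigl(e^{\lambda\rho_i(\theta)+i\theta_i}\bigr)_i,\qquad0\le\lambda\le1,\ \theta\in(\mathbb R/2\pi\mathbb Z)^n,$$
is smooth with values in $(\mathbb C^*)^n$. By Stokes' theorem on $[0,1]\times(\mathbb R/2\pi\mathbb Z)^n$,
$$0=\int H^*(d\omega)=\int d(H^*\omega)=\pm\Bigl(\int_{\lambda=1}H^*\omega-\int_{\lambda=0}H^*\omega\Bigr).$$
At $\lambda=0$ we have the unit torus, at $\lambda=1$ the new surface. On the latter,
$$\frac{d\zeta_i}{\zeta_i}=d\rho_i+i\,d\theta_i=i\sum_j(\delta_{ij}-iL_{ij})\,d\theta_j ,$$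
so the wedge product is $i^n\det(I-iL)\,d\theta_1\wedge\cdots\wedge d\theta_n$. With (1),
$$\operatorname{per}(A)=\frac1{(2\pi)^n}\int f(\zeta(\theta))\,\det(I-iL(\theta))\,d\theta. \tag{5}$$

**Step 5: bounding $f$ on the new surface.** Let $x=V\zeta$, $\zeta=\zeta(\theta)$. Then $\|x\|^2=\zeta^*A\zeta=\sum_i(1+is_i)$ is real, so it equals $n$. Also $\langle v_i,x\rangle=(A\zeta)_i=(1+is_i)/\bar\zeta_i$. The definition of $v(A)$ therefore gives $\prod_i\frac{1+s_i^2}{r_i^2}=\prod_i|\langle v_i,x\rangle|^2\le v(A)$, and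
$$|f(\zeta)|=\prod_i\frac{|(A\zeta)_i|}{r_i}=\prod_i\frac{\sqrt{1+s_i^2}}{r_i^2}\le\frac{v(A)}{\prod_i\sqrt{1+s_i^2}}. \tag{6}$$

**Step 6: bounding the Jacobian.** We must show that $|\det(I-iL)|$ costs no more than the factor $\prod\sqrt{1+s_i^2}$ gained in (6). Let $D=I+i\Delta=\operatorname{diag}(1+is_i)$. By (4) and $P-iS=\overline W$,
$$I-iL=(I+P)^{-1}(I+P-iS+i\Delta)=(I+P)^{-1}(D+\overline W).$$
Since $|\det D|=\prod\sqrt{1+s_i^2}$,
$$|\det(I-iL)|=\kappa\prod_i\sqrt{1+s_i^2},\qquad\kappa=\frac{|\det(I+D^{-1}\overline W)|}{\det(I+P)}, \tag{7}$$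
and Lemma C says
$$0\le\kappa\le\frac{\det(I+W)}{\det(I+P)}\le1. \tag{8}$$

**Step 7: conclusion.** By (6) and (7) the integrand in (5) has modulus at most $v(A)\,\kappa(\theta)$. Hence for $A\succ0$
$$\operatorname{per}(A)\le v(A)\cdot\frac1{(2\pi)^n}\int\kappa(\theta)\,d\theta\le v(A). \tag{9}$$
By Step 1, $\operatorname{per}(A)\le v(A)$ for all $A\succeq0$. $\blacksquare$

In the $2\times2$ example, $\det(I-iL)=1$ and $s_1=-s_2=s$, so (7) gives $\kappa=1/(1+s^2)$. For $t>0$ this is strictly below $1$ unless $\sin\varphi=0$.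

## Equality forces a diagonal matrix

If $A_{ii}=0$, then $v_i=0$, row $i$ of $A$ vanishes, and both sides are $0$. If $A$ is diagonal, equality was computed above. Conversely, suppose all $A_{ii}>0$ and $\operatorname{per}(A)=v(A)$. All $v_i\ne0$, so $\prod_i\langle v_i,x\rangle$ is a nonzero homogeneous polynomial in $x$, and $v(A)>0$.

If $A\succ0$, we could read off from (9) that $\kappa=1$ everywhere. But $A$ may be singular, and then the radii need not exist at all angles. The plan is to find a set $K$ of angles, of positive measure, on which the construction survives the limit $\varepsilon\to0$.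

**Step 1: good angles.** No row of $A$ is zero, so each set $\{c\in\mathbb C^n:(Ac)_i=0\}$ is a proper hyperplane. Finitely many hyperplanes do not cover $\mathbb C^n$, so we can pick $c$ such that $w=Ac$ has all entries nonzero. Let $\theta_i^*=\arg w_i$. Then $\bar w_ie^{i\theta_i^*}=|w_i|>0$, so $\operatorname{Re}(\bar w_ie^{i\theta_i})>0$ for all $i$ and all $\theta$ in a small closed ball $K$ around $\theta^*$. Suppose $\theta\in K$, $r\ge0$ entrywise and $\zeta=(r_ie^{i\theta_i})_i\in\ker A$. Then
$$0=\operatorname{Re}(c^*A\zeta)=\operatorname{Re}(w^*\zeta)=\sum_ir_i\operatorname{Re}(\bar w_ie^{i\theta_i}),$$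
so $r=0$. Since $r^TM_\theta r=\zeta^*A\zeta$ vanishes only when $A\zeta=0$, it is positive for $\theta\in K$, $r\ge0$, $|r|=1$. By compactness there is $c_0>0$ with
$$r^TM_\theta r\ge c_0|r|^2\qquad(r\ge0,\ \theta\in K).$$

**Step 2: the radii converge on $K$.** Apply the construction to $A_\varepsilon=A+\varepsilon I$, $0<\varepsilon\le1$. Its matrix is $M_\theta+\varepsilon I$; call the resulting objects $r_\varepsilon,W_\varepsilon,\kappa_\varepsilon$. Fix $\theta\in K$.

- Summing the equations $r_i((M_\theta+\varepsilon I)r)_i=1$ for $r=r_\varepsilon$ gives $c_0|r_\varepsilon|^2\le n$, so $r_\varepsilon$ is bounded.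
- Hence $((M_\theta+\varepsilon I)r_\varepsilon)_i$ is bounded above by a constant independent of $\varepsilon$. It is the reciprocal of $(r_\varepsilon)_i$, so each $(r_\varepsilon)_i$ is bounded away from $0$.
- Therefore every limit point $r$ as $\varepsilon\to0$ has positive coordinates and satisfies $r_i(M_\theta r)_i=1$. It is a critical point of $r^TM_\theta r-2\sum\log r_i$. This function is strictly convex, because $M_\theta\succeq0$ makes its Hessian $2M_\theta+2\operatorname{diag}(r_i^{-2})$ positive definite. So the critical point is unique; call it $r_0(\theta)$.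

A bounded family with only one limit point converges: $r_\varepsilon\to r_0$. Then $W_\varepsilon\to W_0$, the imaginary parts $s_i$ of the row sums converge, and $\kappa_\varepsilon\to\kappa_0$ pointwise on $K$. Here $\kappa_0$ is given by (7) with $W_0$ in place of $W$. It satisfies (8), because Lemma C needs only $W_0\succeq0$.

**Step 3: the loss on $K$ survives.** By (9) for $A_\varepsilon$, using $\kappa_\varepsilon\le1$ off $K$,
$$\operatorname{per}(A_\varepsilon)\le v(A_\varepsilon)\Bigl(1-\frac1{(2\pi)^n}\int_K(1-\kappa_\varepsilon)\,d\theta\Bigr).$$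
Let $\varepsilon\to0$. Since $0\le\kappa_\varepsilon\le1$, dominated convergence applies:
$$\operatorname{per}(A)\le v(A)\Bigl(1-\frac1{(2\pi)^n}\int_K(1-\kappa_0)\,d\theta\Bigr).$$
As $\operatorname{per}(A)=v(A)>0$ and $\kappa_0\le1$, we get $\kappa_0=1$ almost everywhere on $K$.

**Step 4: reading off $A$.** Where $\kappa_0=1$, (8) gives $\det(I+W_0)=\det(I+P_0)$ with $P_0=\operatorname{Re}W_0$, and Lemma C says $W_0$ is real. The radii are positive, so
$$\operatorname{Im}\bigl(A_{ij}e^{i(\theta_j-\theta_i)}\bigr)=0\quad\text{for all }i,j\text{ and almost every }\theta\in K.$$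
If $i\ne j$ and $A_{ij}\ne0$, this condition restricts $\theta_j-\theta_i$ to two values modulo $2\pi$, which is a null set; but $K$ has positive measure. So $A_{ij}=0$ for all $i\ne j$. $\blacksquare$

For the all-ones $2\times2$ matrix one can take $\theta^*=(0,0)$. Its $A_\varepsilon$ is $(1+\varepsilon)$ times the example with $t=1/(1+\varepsilon)$, and scaling $A$ rescales the radii without changing $W$ or $\kappa$. Letting $t\to1$ we get $s=\tan(\varphi/2)$ and $\kappa_0=\cos^2(\varphi/2)$ near $\varphi=0$, which is below $1$ for $\varphi\neq0$.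

## Multiplicities and an arbitrary polynomial

The argument above used little about the numerator $\prod(A\zeta)_i$ of $f$: only its value on the sphere entered. We now let the numerator be a general polynomial in $x=V\zeta$ and allow higher powers of $\zeta_i$ in the denominator.

For a polynomial $q$ on $\mathbb C^d$ let $D_vq(x)=\frac{\partial}{\partial z}q(x+zv)\big|_{z=0}$ with $z\in\mathbb C$, the holomorphic directional derivative. For example, for $q=x_1x_2$ we get $D_vq=v^{(1)}x_2+v^{(2)}x_1$, where $v=(v^{(1)},v^{(2)})$.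

**Theorem 2.** Let $v_1,\dots,v_n\in\mathbb C^d$, let $m_1,\dots,m_n\ge1$ be integers, $N=\sum m_i$, and let $q$ be a complex polynomial on $\mathbb C^d$. Then
$$\frac1{\prod m_i!}\Bigl|D_{v_1}^{m_1}\cdots D_{v_n}^{m_n}q(0)\Bigr|\le\prod_im_i^{-m_i}\cdot\max_{\|x\|^2=N}\prod_i|\langle v_i,x\rangle|^{m_i}\cdot\max_{\|x\|^2=N}|q(x)|.$$

A check: for $n=d=1$, $v_1=1$, $m_1=N$, $q=x^N$, the left side is $1$ and the right side is $N^{-N}N^{N/2}N^{N/2}=1$.

**Step 1: linearly independent $v_i$, the contour formula.** Then $A=V^*V\succ0$. The function $q(V\zeta)=q(\sum\zeta_iv_i)$ has $\partial/\partial\zeta_i$ corresponding to $D_{v_i}$, so its coefficient at $\zeta^m=\prod\zeta_i^{m_i}$ is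
$$Q=\frac1{\prod m_i!}D_{v_1}^{m_1}\cdots D_{v_n}^{m_n}q(0).$$
This is the constant Laurent coefficient of $f(\zeta)=q(V\zeta)\zeta^{-m}$, so (1) holds with $Q$ in place of $\operatorname{per}(A)$.

**Step 2: the radii.** For each $\theta$ minimize $r^TM_\theta r-2\sum m_i\log r_i$ on $(0,\infty)^n$. Its Hessian $2M_\theta+2\operatorname{diag}(m_ir_i^{-2})$ is positive definite, and it is at least $\sum(\lambda_{\min}(A)r_i^2-2m_i\log r_i)$. So, as before, there is a unique critical point $r(\theta)$, characterized by $r_i(M_\theta r)_i=m_i$. With $\zeta_i=r_ie^{i\theta_i}$ this reads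
$$\bar\zeta_i(A\zeta)_i=m_i(1+is_i),\qquad s_i\in\mathbb R,$$
and $\|V\zeta\|^2=\zeta^*A\zeta=\sum m_i(1+is_i)$ is real, so it equals $N$.

**Step 3: the Jacobian.** Let $W_{ij}=\bar\zeta_iA_{ij}\zeta_j=P_{ij}+iS_{ij}$, whose row sums are now $m_i(1+is_i)$, and $G_i=\operatorname{Re}\sum_jW_{ij}$, so the equations are $G_i=m_i$. The derivatives of $W_{ij}$ are unchanged, and summing over $j$ gives
$$\frac{\partial G_i}{\partial\rho_k}=m_i\delta_{ik}+P_{ik},\qquad\frac{\partial G_i}{\partial\theta_k}=\operatorname{Re}\,i\bigl(W_{ik}-\delta_{ik}m_i(1+is_i)\bigr)=-(S_{ik}-\delta_{ik}m_is_i).$$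
Let $\mathbf m=\operatorname{diag}(m_i)$, $\Delta=\operatorname{diag}(s_i)$, $D=I+i\Delta$. Since $\mathbf m+P\succ0$, the implicit function theorem and uniqueness show that $\rho(\theta)$ is smooth and periodic, with
$$L=(\mathbf m+P)^{-1}(S-\mathbf m\Delta),\qquad I-iL=(\mathbf m+P)^{-1}(\mathbf m+P-iS+i\mathbf m\Delta)=(\mathbf m+P)^{-1}(\mathbf mD+\overline W).$$
Let $W'=\mathbf m^{-1/2}W\mathbf m^{-1/2}\succeq0$ and $P'=\operatorname{Re}W'=\mathbf m^{-1/2}P\mathbf m^{-1/2}$. Diagonal matrices commute, so $\mathbf mD+\overline W=\mathbf m^{1/2}(D+\overline{W'})\mathbf m^{1/2}$ and $\mathbf m+P=\mathbf m^{1/2}(I+P')\mathbf m^{1/2}$. By Lemma C applied to $W'$,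
$$|\det(I-iL)|=\prod_i\sqrt{1+s_i^2}\;\frac{|\det(I+D^{-1}\overline{W'})|}{\det(I+P')}\le\prod_i\sqrt{1+s_i^2}.$$

**Step 4: the pointwise bound.** The homotopy $H$ and Stokes' theorem apply verbatim, since $f$ is again holomorphic on $(\mathbb C^*)^n$. So $Q$ is the mean over $\theta$ of $q(V\zeta)\,\zeta^{-m}\det(I-iL)$. With $x=V\zeta$ we have $|\langle v_i,x\rangle|=|(A\zeta)_i|=m_i\sqrt{1+s_i^2}/r_i$, so $r_i^{-1}=|\langle v_i,x\rangle|/\bigl(m_i\sqrt{1+s_i^2}\bigr)$ and
$$|\zeta^{-m}\det(I-iL)|\le\prod_ir_i^{-m_i}\sqrt{1+s_i^2}=\prod_i\frac{|\langle v_i,x\rangle|^{m_i}}{m_i^{m_i}}(1+s_i^2)^{(1-m_i)/2}\le\prod_im_i^{-m_i}\prod_i|\langle v_i,x\rangle|^{m_i},$$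
where the last inequality uses $m_i\ge1$. Multiply by $|q(x)|$. Since $\|x\|^2=N$, each factor is at most its maximum over the sphere. Averaging over $\theta$ proves the theorem for linearly independent $v_i$.

**Step 5: general $v_i$.** We make the vectors independent by adding coordinates. In $\mathbb C^d\oplus\mathbb C^n$ take $v_i\oplus\sqrt\varepsilon\,e_i$, which are linearly independent for $\varepsilon>0$, and $\tilde q(x\oplus y)=q(x)$. Since $\tilde q$ ignores $y$, its directional derivative along $v\oplus w$ is $D_vq(x)$, so the left side of the theorem is unchanged. On the right side there are two maxima over $\|x\|^2+\|y\|^2=N$.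

The first is $\max|\tilde q|=\max_{\|x\|^2\le N}|q|$, and this equals $\max_{\|x\|^2=N}|q|$. Indeed, given $x_0$ with $0<\|x_0\|^2<N$, apply the maximum principle to $z\mapsto q(zx_0)$ on the disc $|z|\le\sqrt N/\|x_0\|$. If $x_0=0$, apply it to $z\mapsto q(zu)$ on $|z|\le\sqrt N$ with any unit vector $u$.

The second is the maximum of $\prod|\langle v_i,x\rangle+\sqrt\varepsilon\,y_i|^{m_i}$. As $\varepsilon\to0$ these functions converge uniformly on the sphere, so the maximum tends to $\max_{\|x\|^2\le N}\prod|\langle v_i,x\rangle|^{m_i}$, which is attained on $\|x\|^2=N$ by homogeneity. Letting $\varepsilon\to0$ in the independent case gives the theorem. $\blacksquare$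

## Repeated vectors and a sharper constant

For $A=(v_i^*v_j)$ and $m=(m_1,\dots,m_n)$ let $A[m]$ be the $N\times N$ matrix in which index $i$ of $A$ is repeated $m_i$ times. For $A=\begin{pmatrix}a&b\\ \bar b&c\end{pmatrix}$ and $m=(2,1)$,
$$A[m]=\begin{pmatrix}a&a&b\\a&a&b\\ \bar b&\bar b&c\end{pmatrix}.$$
It is the matrix of inner products of the list with $v_i$ written $m_i$ times, so $v(A[m])=\max_{\|x\|^2=N}\prod_i|\langle v_i,x\rangle|^{2m_i}$.

**Corollary 3.** In this notation,
$$\operatorname{per}(A[m])\le\prod_i\frac{m_i!}{m_i^{m_i}}\;v(A[m]),$$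
with equality for $A=I$.

*Proof.* Apply Theorem 2 to $q(x)=\prod_i\langle v_i,x\rangle^{m_i}$, a product of $N$ linear forms in $x$. Since $D_{v_j}\langle v_i,x\rangle=\langle v_i,v_j\rangle$, the product rule shows that $D_{v_1}^{m_1}\cdots D_{v_n}^{m_n}q(0)$ is the sum, over all bijections between the $N$ linear factors and the $N$ derivatives, of the products of the corresponding $\langle v_i,v_j\rangle$. This sum is $\operatorname{per}(A[m])$. Both maxima in Theorem 2 equal $\sqrt{v(A[m])}$, so
$$\frac{\operatorname{per}(A[m])}{\prod m_i!}\le\prod_im_i^{-m_i}\;v(A[m]).$$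

For $A=I$ the matrix $A[m]$ is block diagonal with all-ones blocks of sizes $m_i$, so $\operatorname{per}(A[m])=\prod m_i!$. By weighted AM–GM, $\prod_i\bigl(|x_i|^2/m_i\bigr)^{m_i}\le\bigl(\frac1N\sum_i|x_i|^2\bigr)^N=1$ when $\sum|x_i|^2=N$, with equality at $|x_i|^2=m_i$. So $v(A[m])=\prod m_i^{m_i}$, and equality holds. $\blacksquare$

With all $m_i=1$, Corollary 3 is the inequality of Theorem 1. At the other extreme take $n=1$, $v_1\ne0$, $m_1=N$. Then $A[m]$ has rank one, $\operatorname{per}(A[m])=N!\,\|v_1\|^{2N}$ and $v(A[m])=N^N\|v_1\|^{2N}$. Hence $\operatorname{per}(A[m])=\frac{N!}{N^N}v(A[m])$. There the bound of Corollary 3 and the known left inequality of the chain, for size $N$, are both equalities, and for $N\ge2$ the inequality $\operatorname{per}\le v$ is strict.
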